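\title{The game chromatic index is at most $(2-\varepsilon)\Delta$}

\begin{abstract}
In the edge-coloring game Alice and Bob alternately color the edges of a graph $G$ properly from a set of $k$ colors. Alice wants all edges to be colored, and Bob wants to leave an edge with no available color. With $2\Delta(G)-1$ colors Alice wins however the players move. We prove the conjecture that she can save a constant fraction of the colors: the game chromatic index of every graph with at least one edge is at most $(2-10^{-21})\Delta(G)$, and at most $(2-5\cdot10^{-6})\Delta(G)$ when $\Delta(G)\ge10^{21}$. Alice's strategy is explicit. She answers Bob along a balanced orientation, spreads her colors by means of an exponential potential so that each vertex has only boundedly many dangerous neighbors, and colors the edges to these neighbors in time.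
\end{abstract}

\section{The edge-coloring game}\label{sec:intro}

Let $G$ be a finite simple graph, let $k$ be a positive integer, and write $[k]=\{1,\dots,k\}$. In the \emph{edge-coloring game} on $G$ with $k$ colors, two players, Alice and Bob, move alternately, Alice first. A move consists of choosing an uncolored edge and giving it a color from $[k]$ that is \emph{available} at this edge, that is, a color that appears on no edge sharing an endpoint with it. Alice wins if every edge gets colored. Bob wins if at some point an uncolored edge has no available color. The \emph{game chromatic index} $\chi'_g(G)$ is the smallest $k$ for which Alice has a winning strategy. It measures how many colors are needed for a proper edge-coloring when every second edge is colored by an adversary.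

Let $\Delta=\Delta(G)$ be the maximum degree, and call $G$ \emph{non-empty} if $\Delta\ge1$. The edges at a vertex of maximum degree need distinct colors, and an edge shares an endpoint with at most $2\Delta-2$ other edges, so
\[
\Delta\le\chi'_g(G)\le2\Delta-1 .
\]
The upper bound uses no strategy at all: with $2\Delta-1$ colors no edge can be blocked, even if Bob makes every move. A star attains the lower bound, because there an edge meets only $\Delta-1$ other edges. The upper bound is attained by a single edge, and also by cycles.

\begin{example}\label{ex:cycle}
Let $n\ge4$ and play on the cycle $C_n$ with two colors. Alice colors an edge $e$. Bob takes three consecutive edges $e,e',e''$ and gives $e''$ the other color. Now $e'$ has no available color. Hence $\chi'_g(C_n)=3=(2-\frac12)\Delta$.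
\end{example}

In these examples $\Delta$ is small. Is the factor $2$ the truth when $\Delta$ is large? To block an edge when there are almost $2\Delta$ colors, Bob needs almost $2\Delta$ distinct colors around it. This takes many moves, and Alice can end the threat with one move by coloring the edge. So one expects that she can do better than by playing blindly. On the other hand Bob can build many threats at the same time, every move changes the situation at two vertices, and Alice's own moves use up colors as well. The following conjecture is posed in~\cite{MFO}.

\begin{quote}
\emph{There is $\varepsilon>0$ such that $\chi'_g(G)\le(2-\varepsilon)\Delta(G)$ for every non-empty graph $G$.}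
\end{quote}

It is known in the dense case: for every $\mu>0$ there is $\varepsilon>0$ such that every non-empty graph of order $n$ with $\Delta\ge(\frac12+\mu)n$ satisfies $\chi'_g(G)\le(2-\varepsilon)\Delta$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Every non-empty graph $G$ satisfies $\chi'_g(G)\le(2-10^{-21})\Delta(G)$. If $\Delta(G)\ge10^{21}$, then $\chi'_g(G)\le(2-5\cdot10^{-6})\Delta(G)$.
\end{theorem}

The proof gives more. It allows multiple edges and passes by Bob, it keeps linearly many colors available at every edge, and it applies to every number of colors above the bound, which the definition of $\chi'_g$ as a minimum does not ask for.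

\begin{theorem}\label{thm:strong}
Let $G$ be a finite loopless multigraph with $\Delta=\Delta(G)\ge10^{21}$ in which any two vertices are joined by at most $10^{-10}\Delta$ edges. Let $k$ be an integer with $(2-5\cdot10^{-6})\Delta-1<k\le2\Delta$. Then in the game with $k$ colors Alice can guarantee that at every moment every uncolored edge has more than $5\cdot10^{-6}\Delta$ available colors. This holds no matter who moves first, and even if Bob may pass. In particular Alice wins with $k$ colors for every $k\ge\lfloor(2-5\cdot10^{-6})\Delta\rfloor$.
\end{theorem}

The last sentence follows from the rest for $k\le2\Delta$ and from the trivial bound for $k\ge2\Delta-1$.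

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
If $\Delta\le10^{21}$, then $\chi'_g(G)\le2\Delta-1\le(2-10^{-21})\Delta$. If $\Delta\ge10^{21}$, then a simple graph satisfies the hypotheses of Theorem~\ref{thm:strong}, since $1\le10^{-10}\Delta$, and we take $k=\lfloor(2-5\cdot10^{-6})\Delta\rfloor$.
\end{proof}

The constants are not optimized, and we do not determine the best $\varepsilon$ in the conjecture. By Theorem~\ref{thm:main} and Example~\ref{ex:cycle} it lies in $[10^{-21},\frac12]$.

The rest of the paper proves Theorem~\ref{thm:strong}. Section~\ref{sec:ideas} describes what a threatened edge looks like and shows the two ideas of the strategy on small cases. Sections~\ref{sec:prep} and~\ref{sec:strategy} define the strategy, Sections~\ref{sec:count} and~\ref{sec:suspects} analyze its two parts, and Section~\ref{sec:end} combines them.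

\section{How an edge runs out of colors}\label{sec:ideas}

From now on $G$, $\Delta$ and $k$ are as in Theorem~\ref{thm:strong}. Put $\eta=10^{-5}$, so that
\begin{equation}\label{eq:k}
\Bigl(2-\frac\eta2\Bigr)\Delta-1<k\le2\Delta .
\end{equation}
The \emph{palette} $C(v)$ of a vertex $v$ is the set of colors currently on edges at $v$. The coloring is proper, so $|C(v)|$ is the number of colored edges at $v$. Palettes only grow. The available colors at an uncolored edge with ends $u,z$ are those in $[k]\setminus(C(u)\cup C(z))$. An uncolored edge is \emph{critical} if it has at most $\eta\Delta/2$ available colors; Theorem~\ref{thm:strong} says that Alice can prevent critical edges altogether.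

\begin{lemma}\label{lem:critical}
If an edge with ends $u,z$ is critical, then $|C(u)|,|C(z)|>(1-\eta)\Delta$ and $|C(u)\cap C(z)|<\eta\Delta$.
\end{lemma}

\begin{proof}
We have $|C(u)\cup C(z)|\ge k-\eta\Delta/2>(2-\eta)\Delta-1$ by \eqref{eq:k}, and $|C(u)|,|C(z)|\le\Delta-1$ because the edge itself is uncolored. Hence $|C(u)|\ge|C(u)\cup C(z)|-|C(z)|>(1-\eta)\Delta$, and the same holds for $z$. Finally $|C(u)\cap C(z)|=|C(u)|+|C(z)|-|C(u)\cup C(z)|<2\Delta-2-(2-\eta)\Delta+1<\eta\Delta$.
\end{proof}

So the two ends of a critical edge have nearly full degree, nearly all their edges are colored, and their palettes are nearly disjoint. Since palettes only grow, they were nearly disjoint all along, and the danger can be seen long in advance. Say, informally for now, that a neighbor $u$ of $z$ is a \emph{suspect} for $z$ if the two palettes are nearly disjoint. Alice's plan has two parts: keep the number of suspects of each vertex $z$ below a constant, and color the edges from $z$ to its suspects while $z$ still has many uncolored edges.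

\subsection*{Spread-out colors leave few suspects}

Suppose that at each neighbor $u$ of $z$ Alice has placed a set $R_u$ of colors of her choice. If $u$ is a suspect, then $C=C(z)$ nearly avoids $R_u$. For a single $u$ this is no obstacle to Bob, who sees $R_u$ and may use other colors at $z$. If all the sets $R_u$ are equal, a palette that avoids one of them avoids them all. The situation is different when the sets look independent.

Take the ideal case of sets $R_1,R_2,\ldots\subseteq[k]$ with $|R_i|=\rho k$ and $|R_i\cap R_j|=\rho^2k$ for $i\ne j$. For $S\subseteq[k]$ let $\mathbf 1_S\in\mathbb R^{[k]}$ be the indicator vector, and let $f_i=\mathbf 1_{R_i}-\rho\mathbf 1_{[k]}$. Then $\langle f_i,f_j\rangle=\rho^2k-2\rho^2k+\rho^2k=0$ for $i\neq j$, and $\|f_i\|_2^2=\rho(1-\rho)k$. If $C\neq\emptyset$ is disjoint from $R_1,\dots,R_s$, then $\langle f_i,\mathbf 1_C\rangle=-\rho|C|$ for $i\le s$, and the Cauchy--Schwarz inequality gives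
\[
(s\rho|C|)^2=\Bigl\langle\sum_{i\le s}f_i,\mathbf 1_C\Bigr\rangle^2\le|C|\cdot s\rho(1-\rho)k,
\qquad\text{so}\qquad
s\le\frac{(1-\rho)k}{\rho|C|}.
\]
When $\rho$ is a constant and $|C|$ is a constant fraction of $k$, the bound on $s$ is a constant, however many sets there are and however $C$ was chosen. The smallest instance is $k=4$, $\rho=\frac12$, with $R_1=\{1,2\}$, $R_2=\{1,3\}$, $R_3=\{1,4\}$. The vectors $f_1=\frac12(1,1,-1,-1)$, $f_2=\frac12(1,-1,1,-1)$, $f_3=\frac12(1,-1,-1,1)$ are orthonormal. The palette $C=\{3,4\}$ avoids $R_1$, with $\langle f_1,\mathbf 1_C\rangle=-1$, and it contains exactly half of $R_2$ and half of $R_3$.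

\subsection*{Getting moves where they are needed}

A move of Bob enlarges two palettes, and Alice's reply can attend to only one of the two vertices. Fix an orientation of $G$ and let her attend to the tail. Bob can then color all in-arcs of a vertex $x$ without Alice looking at $x$, but each out-arc of $x$ that he colors earns $x$ her attention. If the orientation is balanced, a vertex of degree close to $\Delta$ cannot fill up until about $\Delta/2$ of its out-arcs are colored. The out-arcs of $x$ serve as a clock.

The difficulty is that Alice's own moves advance the clocks too. Suppose that each vertex \emph{requests} some of its in-arcs, which it wants colored before its clock has run far. Take arcs $y\to w$ and $w\to x_1,\dots,w\to x_m$, and give each $x_i$ some further out-arcs. Let $w$ request $y\to w$, let $x_i$ request $w\to x_i$, and let $y$ request nothing. If Alice answers a move on an out-arc of $x$ by coloring a request of $x$, then Bob colors an out-arc of $x_1$, then one of $x_2$, and so on. Alice herself colors all $m$ out-arcs of $w$, and the request of $w$ is still open.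

The remedy is to make a request pay before it is served. The first time Alice wants to color a requested arc, she only puts a \emph{flag} on it and turns to its tail. In the example, Bob colors an out-arc of $x_1$. Alice visits $x_1$, flags $w\to x_1$, visits $w$, flags $y\to w$, and visits $y$. There is nothing to do at $y$, so she colors $y\to w$. The request of $w$ is served before any out-arc of $w$ is colored. Bob colors an out-arc of $x_2$: Alice flags $w\to x_2$, visits $w$, finds nothing to do, and colors $w\to x_2$. Bob colors a second out-arc of $x_1$: the arc $w\to x_1$ is already flagged, so Alice colors it at once; the visit to $w$ was made in advance. In this way every colored out-arc of a vertex is matched with a visit to that vertex, and the price is that a request may consume two visits, one to flag it and one to color it.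

\section{The orientation and two reserved sets of arcs}\label{sec:prep}

We use the constants
\[
\alpha=10^{-2},\qquad\eta=\frac{\alpha^2}{10}=10^{-5},\qquad\kappa=10^{-10},\qquad\lambda=\frac{\alpha^4}{16}.
\]
Since $\eta\Delta\ge10^{16}$, small additive constants are absorbed by rounding the coefficients of $\Delta$. The full strength of $\Delta\ge10^{21}$ is needed only for the inequality
\begin{equation}\label{eq:log}
\frac{2\ln\Delta}{\lambda}\le\frac{\alpha^4\Delta}{32}.
\end{equation}
It says that $\ln\Delta\le10^{-16}\Delta/1024$. This holds at $\Delta=10^{21}$, where the left side is below $48.4$ and the right side is above $97$, and it holds for larger $\Delta$ because $(\ln\Delta)/\Delta$ is decreasing there.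

A vertex $v$ is \emph{heavy} if its degree satisfies $d(v)>(1-\eta)\Delta$. By Lemma~\ref{lem:critical} both ends of a critical edge are heavy.

Before the game Alice reserves two sparse sets of arcs. The arcs of the first set, $A$, are those on which she places her spread-out colors; the arcs of $A$ leaving $u$ carry the set $R_u$ of Section~\ref{sec:ideas}. The second set, $B$, repairs a defect of the ideal computation. On an arc $u\to y$ Alice cannot choose from all of $[k]$ but only from $L=[k]\setminus(C(u)\cup C(y))$, and her choice says nothing about a palette $C(z)$ that misses $L$. The set $C(u)$ does no harm, since it is nearly disjoint from $C(z)$ when $u$ is a suspect. But Bob may have colored all in-arcs of $y$, so $C(y)$ may contain about $\Delta/2$ colors, while the out-arcs of $z$ give $C(z)$ at most about $\Delta/2$ colors. So $C(z)$ might lie inside $C(y)$. Alice therefore keeps $|C(y)|$ close to $\Delta/2$ until the arcs of $A$ at $y$ are colored, and she pushes $|C(z)|$ further above $\Delta/2$ by having $z$ request the arcs of $B$ that enter it. For this $B$ is taken ten times as large as $A$.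

We need two textbook facts. \emph{Euler's theorem:} a connected multigraph in which all degrees are even has a closed walk that uses every edge exactly once; directing the edges along it gives every vertex equal in-degree and out-degree. \emph{K\"onig's theorem:} a bipartite multigraph of maximum degree at most $q$ has a proper edge-coloring with $q$ colors.

For an orientation of $G$ let $d^+(v),d^-(v)$ be the out-degree and in-degree of $v$. For a set $A$ of arcs let $A^+(v)$ and $A^-(v)$ be the sets of arcs of $A$ leaving and entering $v$, and let $A(v)=A^+(v)\cup A^-(v)$.

\begin{lemma}\label{lem:prep}
There are an orientation of $G$ and disjoint sets $A,B$ of arcs such that every vertex $v$ satisfies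
\[
d^\pm(v)\le\tfrac{\Delta+1}2,\qquad|A^\pm(v)|\le1.1\alpha\Delta,\qquad|B^-(v)|\le11\alpha\Delta,
\]
and every heavy vertex $v$ satisfies
\[
d^\pm(v)\ge\tfrac{(1-\eta)\Delta-1}2\ge0.49\Delta,\qquad|A^+(v)|\ge0.9\alpha\Delta,\qquad|B^-(v)|\ge9\alpha\Delta .
\]
\end{lemma}

\begin{proof}
The number of vertices of odd degree is even. Join a new vertex to each of them, orient every component of the resulting multigraph by Euler's theorem, and delete the new vertex. Each vertex loses at most one arc, so $|d^+(v)-d^-(v)|\le1$ and $(d(v)-1)/2\le d^\pm(v)\le(d(v)+1)/2$. This gives the bounds on $d^\pm$.

Let $H$ be the bipartite multigraph with two vertices $v^+,v^-$ for each vertex $v$ and an edge $x^+y^-$ for each arc $x\to y$. Let $q=50$. Split every vertex of $H$ of degree $d$ into $\lfloor d/q\rfloor$ vertices of degree $q$ and, if $q\nmid d$, one vertex of degree less than $q$, distributing the edges arbitrarily. The result is bipartite with maximum degree at most $q$, so K\"onig's theorem partitions its edges into $q$ matchings. Each matching has exactly one edge at each new vertex of degree $q$ and at most one edge at each other new vertex. So at a vertex of $H$ of degree $d$ each of the $q$ classes has between $d/q-1$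 and $d/q+1$ edges. If $d\le(\Delta+1)/2$, then $d/q+1\le\alpha\Delta+1.01\le1.1\alpha\Delta$. If $d\ge0.49\Delta$, then $d/q-1\ge0.98\alpha\Delta-1\ge0.9\alpha\Delta$. Let $A$ be one class and $B$ the union of ten other classes.
\end{proof}

We fix such an orientation and such sets $A,B$, and from now on call the edges \emph{arcs}.

\section{Alice's strategy}\label{sec:strategy}

Moves are numbered $1,2,\dots$, a pass of Bob counting as a move. \emph{Time $t$} is the position after move $t$, and time $0$ is the start. For $s\le T$ the interval $(s,T]$ denotes the moves $s+1,\dots,T$.

\subsection*{Ripe vertices and suspects}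

Alice must decide when to draw up the list of suspects of a heavy vertex $z$. It must be late enough for $C(z)$ to be large, and early enough for the clock of $z$ to have linearly many ticks left. A heavy vertex $z$ becomes \emph{ripe}, and stays ripe, at the first time $t_z$ at which at most $\alpha\Delta$ of its out-arcs are uncolored. No vertex is ripe at time $0$, since $d^+(z)\ge0.49\Delta$. A move colors an out-arc of at most one vertex, so different vertices ripen at different times.

Of the two ends of a dangerous arc, the one that ripens later takes responsibility for it, because by then Alice has finished placing her colors at the other end. At time $t_z$ let $S(z)$ be the set of all arcs, in either direction, that are uncolored at time $t_z$ and join $z$ to a vertex $u$ such that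
\[
u\text{ ripened before }t_z\qquad\text{and}\qquad|C(u)\cap C(z)|\le\eta\Delta\text{ at time }t_z .
\]
The vertices $u$ joined to $z$ by an arc of $S(z)$ are the \emph{suspects} of $z$; they form the set $U(z)$. The set $S(z)$ does not change after $t_z$, and before time $t_z$ we put $S(z)=\emptyset$.

\subsection*{Requests and flags}

The set of \emph{requests} of a vertex $x$ is $Q(x)=B^-(x)\cup S(x)$ if $x$ is heavy and $Q(x)=\emptyset$ otherwise. A vertex $x$ is \emph{idle} if all arcs of $A(x)\cup Q(x)$ are colored.

Arcs may carry a flag, and at the start none does. Flags are placed by Alice during her moves. At time $t_w$, after the move that makes $w$ ripe is completed, all flags on out-arcs of $w$ are removed. The reason is that a flag on an out-arc of $w$ records a visit to $w$ made in advance. A visit made before $t_w$ could not serve $S(w)$, which did not exist yet, so such a payment is declared void.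

\subsection*{Visits}

A \emph{visit} to a vertex $x$ is the following procedure. It is either a \emph{starting} visit, or a visit \emph{through} an out-arc of $x$, called from step (V2) of another visit.

\begin{itemize}
\item[(V1)] If $A(x)$ has an uncolored arc, color one, taking it from $A^+(x)$ if possible, with the color given by the color rule below, and stop. Such a coloring is called a \emph{fill}.
\item[(V2)] Otherwise, if $Q(x)$ has an uncolored arc, pick one, $e$. If $e=w\to x$ is an unflagged in-arc of $x$, flag it and continue with a visit to $w$ through $e$. If not, color $e$ with any available color and stop.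
\item[(V3)] Otherwise $x$ is idle. If this is a visit through an arc $e$, color $e$ with any available color and stop. If it is a starting visit, report ``idle'' and stop.
\end{itemize}

Nothing is colored before the chain of visits stops, so in (V3) the arc $e$ is still uncolored. Each continuation in (V2) flags an arc that was unflagged, so the chain is finite. It ends by coloring exactly one arc, unless the starting visit reports ``idle''; in particular, a chain that starts at a vertex that is not idle ends with a coloring. Step (V1) treats the two directions differently on purpose. Preferring $A^+(x)$ secures for Alice about half of the arcs of $A^+(x)$, and including $A^-(x)$ keeps the palette of the head of an uncolored arc of $A$ small.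

\subsection*{Alice's move}

If Bob has just colored an arc $x\to y$, Alice makes a starting visit to $x$. If this visit reports ``idle'', or Bob has just passed, or Alice makes the first move of the game, she proceeds as follows. If some vertex is not idle, she makes a starting visit to such a vertex. If all vertices are idle, she colors any uncolored arc with any available color; this is a \emph{free coloring}.

Going through the steps in which an arc is colored, we see that each coloring by Alice is of exactly one of four kinds:
\begin{itemize}
\item a fill;
\item a \emph{head-requested} coloring: the arc is $w\to x\in Q(x)$, and it is colored in (V2) at $x$ or in (V3) at $w$; in both cases it carries a flag when it is colored;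
\item a \emph{tail-requested} coloring: the arc is an out-arc of $z$ in $Q(z)$, hence in $S(z)$, and it is colored in (V2) at $z$;
\item a free coloring.
\end{itemize}

\subsection*{The color rule}

Let $u$ be a vertex. List the fills of arcs of $A^+(u)$ made so far as $i=1,\dots,m_u$; let $c_i$ be the color used in the $i$-th of them and $L_i$ the set of colors that were available at its arc. In analogy with Section~\ref{sec:ideas} put
\[
f_u=\sum_{i=1}^{m_u}\Bigl(\mathbf 1_{\{c_i\}}-\frac1{|L_i|}\mathbf 1_{L_i}\Bigr)\in\mathbb R^{[k]} .
\]
Each summand is the indicator of the chosen color minus its expectation under a uniform choice from $L_i$. Alice wants $\langle f_u,f_{u'}\rangle$ to be small whenever $u$ and $u'$ could be suspects of the same vertex. So let $W(u)$ be the set of vertices $u'\ne u$ that have a common neighbor with $u$. Then $|W(u)|\le\Delta^2$, and $u'\in W(u)$ if and only if $u\in W(u')$.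

One would like to choose each $c_i$ uniformly at random. But the number of pairs $u,u'$ grows with the order of $G$, which is not bounded in terms of $\Delta$, so a union bound over all pairs is not available. Instead Alice splits each inner product into the part created by fills at $u$ and the part created by fills at $u'$, and controls the first parts, for each $u$ separately, by a potential with at most $\Delta^2$ terms.

For every $u$ and every $u'\in W(u)$ she keeps a number $X_{u,u'}$, initially $0$. It changes only when an arc of $A^+(u)$ is filled: if the set of available colors is $L$ and the color used is $c\in L$, then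
\begin{equation}\label{eq:incr}
f_{u'}(c)-\frac1{|L|}\sum_{b\in L}f_{u'}(b)=\Bigl\langle\mathbf 1_{\{c\}}-\frac1{|L|}\mathbf 1_L,\;f_{u'}\Bigr\rangle
\end{equation}
is added to $X_{u,u'}$, where $f_{u'}$ is the current vector. \emph{Color rule:} to fill an arc of $A^+(u)$, Alice chooses $c\in L$ so that the resulting value of
\[
P_u=\sum_{u'\in W(u)}e^{\lambda X_{u,u'}}
\]
is as small as possible, breaking ties arbitrarily.

\medskip
Call a time $T$ \emph{admissible} if at every time before $T$ every uncolored arc had an available color. In the moves up to an admissible time Alice can follow the strategy. In Sections~\ref{sec:count} and~\ref{sec:suspects} she does so, and all times are admissible.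

\section{Counting visits}\label{sec:count}

The lemmas of this section concern only which arcs are colored, not the colors they receive. The first one says that the clock of a vertex does not run without visits.

\begin{lemma}\label{lem:pay}
Let $v$ be a vertex and let $0\le s\le T$ be such that either \textup{(i)} $s=0$ and $v$ is not ripe at any time before $T$, or \textup{(ii)} $s=t_v$. Suppose that there is no free coloring in $(s,T]$. Let $n$ be the number of visits to $v$, $a$ the number of fills of arcs of $A^+(v)$, and $r$ the number of tail-requested colorings of out-arcs of $v$, all in $(s,T]$. Then at most $n+a+r+1$ out-arcs of $v$ are colored in $(s,T]$. In case \textup{(i)}, $r=0$.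
\end{lemma}

\begin{proof}
Fills and tail-requested colorings account for $a+r$ out-arcs. The other out-arcs of $v$ colored in $(s,T]$ are colored by Bob or are head-requested. We assign distinct visits to $v$ in $(s,T]$ to all of them but at most one.

If Bob colors an out-arc of $v$ in a move $t<T$, then move $t+1\le T$ begins with a starting visit to $v$, which we assign to the arc. Only an arc colored by Bob in move $T$ may be left without a visit. A head-requested out-arc $e$ of $v$ carries a flag when it is colored. This flag was placed in $(s,T]$: in case (i) because there are no flags at time $0$, and in case (ii) because all flags on out-arcs of $v$ were removed at time $t_v$. Placing it was followed, in the same move, by a visit to $v$ through $e$, which we assign to $e$. Starting visits in different moves are different, visits through different arcs are different, and no visit is of both kinds.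

In case (i) we have $S(v)=\emptyset$ during all the moves $1,\dots,T$, so $r=0$.
\end{proof}

The next three lemmas follow a vertex through the game. While $A(v)$ is unfinished, the palette of $v$ is not much larger than $\Delta/2$.

\begin{lemma}\label{lem:early}
If $A(v)$ has an uncolored arc at time $T$, then at time $T$ the vertex $v$ is not ripe and $|C(v)|\le\frac\Delta2+3.4\alpha\Delta$. Consequently, at every fill the set $L$ of available colors satisfies $|L|\ge\Delta/2$.
\end{lemma}

\begin{proof}
Up to time $T$ the vertex $v$ has never been idle, so there was no free coloring. Let $T_0=t_v$ if $v$ is ripe at time $T$, and $T_0=T$ otherwise. Every visit to $v$ in $(0,T_0]$ executed (V1) and colored an arc of $A(v)$, and one such arc remains, so there were at most $|A(v)|-1$ visits. By Lemma~\ref{lem:pay}(i) and Lemma~\ref{lem:prep}, the number of out-arcs of $v$ colored at time $T_0$ is at most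
\[
(|A(v)|-1)+|A^+(v)|+1\le3.3\alpha\Delta .
\]
If $v$ were ripe at time $T$, it would be heavy and would have at least $0.49\Delta-0.033\Delta>\alpha\Delta$ uncolored out-arcs at time $T_0=t_v$, contrary to the definition of $t_v$. So $v$ is not ripe, $T_0=T$, and $|C(v)|\le d^-(v)+3.3\alpha\Delta\le\frac{\Delta+1}2+3.3\alpha\Delta\le\frac\Delta2+3.4\alpha\Delta$.

An arc $u\to y$ about to be filled is an uncolored arc of both $A(u)$ and $A(y)$. Therefore $|L|\ge k-|C(u)|-|C(y)|\ge k-\Delta-6.8\alpha\Delta\ge\Delta/2$ by \eqref{eq:k}.
\end{proof}

By the time a vertex ripens, its reserved arcs are colored and its palette has passed the bound of Lemma~\ref{lem:early} by a margin.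

\begin{lemma}\label{lem:ripe}
If $z$ is ripe, then at time $t_z$ all arcs of $A(z)\cup B^-(z)$ are colored and $|C(z)|\ge\frac\Delta2+7.9\alpha\Delta$.
\end{lemma}

\begin{proof}
All arcs of $A(z)$ are colored at time $t_z$ by Lemma~\ref{lem:early}. Suppose that some arc of $B^-(z)$ is uncolored at time $t_z$. As $z$ is heavy, $Q(z)=B^-(z)$ during $(0,t_z]$. So $z$ was never idle and there was no free coloring. At least $d^+(z)-\alpha\Delta$ out-arcs of $z$ are colored at time $t_z$, so by Lemma~\ref{lem:pay}(i) the number $n$ of visits to $z$ in $(0,t_z]$ satisfies
\[
n\ge d^+(z)-\alpha\Delta-|A^+(z)|-1\ge0.49\Delta-0.01\Delta-0.011\Delta-1\ge0.46\Delta .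
\]
None of these visits reached (V3). So each of them colored an arc of $A(z)$, flagged an arc of $B^-(z)$, or colored an arc of $B^-(z)$. An arc $w\to z$ is flagged at most twice in the whole game, because only unflagged arcs are flagged and its flag can be removed only at time $t_w$. Hence
\[
n\le|A(z)|+3|B^-(z)|\le0.022\Delta+0.33\Delta<0.46\Delta,
\]
a contradiction. So $B^-(z)$ is colored at time $t_z$. Counting colored out-arcs and colored in-arcs,
\[
|C(z)|\ge d^+(z)-\alpha\Delta+|B^-(z)|\ge\frac{(1-\eta)\Delta-1}2+8\alpha\Delta\ge\frac\Delta2+7.9\alpha\Delta,
\]
where the last step uses $\eta\Delta/2+1/2\le0.1\alpha\Delta$.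
\end{proof}

Finally, Bob cannot take the arcs of $A^+(u)$ away from Alice faster than she fills them. Recall that $m_u$ is the current number of fills of arcs of $A^+(u)$.

\begin{lemma}\label{lem:share}
At all times $m_u\le1.1\alpha\Delta$. If $u$ is heavy and all arcs of $A^+(u)$ are colored, then $m_u\ge0.4\alpha\Delta$.
\end{lemma}

\begin{proof}
The upper bound holds because $m_u\le|A^+(u)|$. For the lower bound we first show that Alice colors arcs of $A$ only by fills. A requested arc lies in $B$ or in some $S(z)$. We have $A\cap B=\emptyset$. The arcs of $S(z)$ are incident with $z$ and uncolored at time $t_z$, when $A(z)$ is colored by Lemma~\ref{lem:ripe}, so $A\cap S(z)=\emptyset$. A free coloring occurs only when all vertices are idle, and then all of $A$ is colored.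

So if $A^+(u)$ is completely colored and Bob colored $b$ of its arcs, then $b+m_u=|A^+(u)|$. Whenever Bob colors an arc of $A^+(u)$ that is not the last uncolored one, Alice's next move is a visit to $u$, which fills an arc of $A^+(u)$ by the preference in (V1). Thus $b\le m_u+1$, and $m_u\ge(|A^+(u)|-1)/2\ge(0.9\alpha\Delta-1)/2\ge0.4\alpha\Delta$.
\end{proof}

\section{Near-orthogonality and the number of suspects}\label{sec:suspects}

We now carry out the computation of Section~\ref{sec:ideas} for the vectors $f_u$. It needs three inputs: a bound on their norms, a bound on their inner products, and a negative correlation with the palette of $z$. For the second we use \emph{Hoeffding's lemma}: if a random variable $Y$ takes values in an interval of length $\ell$, then $\mathbb E\,e^{\lambda(Y-\mathbb EY)}\le e^{\lambda^2\ell^2/8}$.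

\begin{lemma}\label{lem:orth}
At all times the following hold.
\begin{itemize}
\item[(a)] $-1\le f_u(c)\le1$ for all $u$ and $c$, and $\|f_u\|_2^2\le2.2\alpha\Delta$.
\item[(b)] $\langle f_u,f_{u'}\rangle\le\alpha^4\Delta/8$ for all $u$ and all $u'\in W(u)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The colors $c_1,\dots,c_{m_u}$ are on arcs at $u$, so they are distinct and $f_u(c)\le1$. By Lemmas~\ref{lem:early} and~\ref{lem:share}, $f_u(c)\ge-\sum_i1/|L_i|\ge-2m_u/\Delta\ge-2.2\alpha\ge-1$. Each summand of $f_u$ has $\ell^1$-norm at most $2$, so $\|f_u\|_2^2\le\|f_u\|_\infty\|f_u\|_1\le2m_u\le2.2\alpha\Delta$.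

(b) Consider a fill of an arc of $A^+(u)$, with available set $L$, and let $c$ be uniformly distributed in $L$. For $u'\in W(u)$ the increment \eqref{eq:incr} equals $Y-\mathbb EY$ for $Y=f_{u'}(c)$, which takes values in $[-1,1]$ by (a). By Hoeffding's lemma with $\ell=2$, the average over $c\in L$ of the new value of $e^{\lambda X_{u,u'}}$ is at most $e^{\lambda^2/2}$ times the old value. Summing over $u'$, the same holds for $P_u$, and the color that minimizes $P_u$ does at least as well as the average. Initially $P_u=|W(u)|\le\Delta^2$, and $P_u$ changes only at fills of arcs of $A^+(u)$. Hence $e^{\lambda X_{u,u'}}\le P_u\le\Delta^2e^{\lambda^2m_u/2}$ at all times. Taking logarithms and using \eqref{eq:log}, $m_u\le\Delta$ and $\lambda=\alpha^4/16$, we get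
\[
X_{u,u'}\le\frac{2\ln\Delta}\lambda+\frac{\lambda m_u}2\le\frac{\alpha^4\Delta}{32}+\frac{\alpha^4\Delta}{32}=\frac{\alpha^4\Delta}{16}.
\]
It remains to see that $\langle f_u,f_{u'}\rangle=X_{u,u'}+X_{u',u}$. Both sides are $0$ at the start. A fill of an arc of $A^+(u)$ adds $\mathbf 1_{\{c\}}-\frac1{|L|}\mathbf 1_L$ to $f_u$ and leaves $f_{u'}$ and $X_{u',u}$ unchanged, because $u'\ne u$ is not the tail of the arc. So it adds the quantity \eqref{eq:incr} to both sides. The same holds with $u$ and $u'$ exchanged, and no other move changes either side.
\end{proof}

\begin{lemma}\label{lem:few}
Every ripe vertex $z$ satisfies $|U(z)|\le18\alpha^{-3}$ and $|S(z)|\le0.0018\,\Delta$.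
\end{lemma}

\begin{proof}
All quantities are taken at time $t_z$ unless said otherwise. Let $C=C(z)$ and $u\in U(z)$. We first show that
\begin{equation}\label{eq:neg}
\langle f_u,\mathbf 1_C\rangle\le-\frac{\alpha^2\Delta}2 .
\end{equation}
By the definition of $f_u$,
\[
\langle f_u,\mathbf 1_C\rangle=|\{i:c_i\in C\}|-\sum_{i=1}^{m_u}\frac{|L_i\cap C|}{|L_i|}.
\]
The colors $c_i$ are distinct elements of $C(u)$, and $|C(u)\cap C|\le\eta\Delta$ because $u$ is a suspect. So the first term is at most $\eta\Delta=0.1\alpha^2\Delta$.

For the sum, let the $i$-th fill be on the arc $u\to y_i$, and let $C_i(u)$, $C_i(y_i)$ be the palettes just before it, so that $L_i=[k]\setminus(C_i(u)\cup C_i(y_i))$. We have $C_i(u)\subseteq C(u)$, so $|C\cap C_i(u)|\le\eta\Delta$. The arc $u\to y_i\in A(y_i)$ was uncolored, so $|C_i(y_i)|\le\frac\Delta2+3.4\alpha\Delta$ by Lemma~\ref{lem:early}. With $|C|\ge\frac\Delta2+7.9\alpha\Delta$ from Lemma~\ref{lem:ripe}, which is the gain that the set $B$ was reserved for,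
\[
|L_i\cap C|\ge|C|-|C\cap C_i(u)|-|C_i(y_i)|\ge(7.9\alpha-\eta-3.4\alpha)\Delta\ge4\alpha\Delta .
\]
Since $|L_i|\le k\le2\Delta$ (this is the only use of the upper bound on $k$), each term of the sum is at least $2\alpha$. The vertex $u$ ripened before $t_z$, so it is heavy, $A(u)$ is colored by Lemma~\ref{lem:ripe}, and $m_u\ge0.4\alpha\Delta$ by Lemma~\ref{lem:share}. Therefore $\langle f_u,\mathbf 1_C\rangle\le0.1\alpha^2\Delta-0.8\alpha^2\Delta$, which implies \eqref{eq:neg}.

Let $s=|U(z)|$ and assume $s>0$. Two distinct suspects $u,u'$ have the common neighbor $z$, so $u'\in W(u)$ and Lemma~\ref{lem:orth}(b) applies to them. Summing \eqref{eq:neg} over $U(z)$, squaring, and using the Cauchy--Schwarz inequality with $\|\mathbf 1_C\|_2^2=|C|\le\Delta$, we obtain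
\[
\Bigl(\frac{s\alpha^2\Delta}2\Bigr)^2\le\Bigl\langle\sum_{u\in U(z)}f_u,\mathbf 1_C\Bigr\rangle^2\le\Delta\Bigl\|\sum_{u\in U(z)}f_u\Bigr\|_2^2\le\Delta\Bigl(s\cdot2.2\alpha\Delta+s^2\cdot\frac{\alpha^4\Delta}8\Bigr).
\]
Dividing by $s\Delta^2$ gives $s\alpha^4/4\le2.2\alpha+s\alpha^4/8$. The bound in Lemma~\ref{lem:orth}(b) was chosen so that the last term is half of the left side, and we get $s\le17.6\,\alpha^{-3}$.

Each suspect is joined to $z$ by at most $\kappa\Delta$ arcs, so $|S(z)|\le18\alpha^{-3}\kappa\Delta=0.0018\,\Delta$.
\end{proof}

The last line is the only place where the bound on edge multiplicities is used. Without it a bounded number of suspects would not bound $|S(z)|$ by a small multiple of $\Delta$, and the visits that $z$ has left after $t_z$ might not suffice to color $S(z)$.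

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:end}

Let Alice follow the strategy, and suppose that some arc becomes critical. Let $T$ be the first time at which there is a critical arc $e$, with ends $u$ and $z$. Before time $T$ every uncolored arc had more than $\eta\Delta/2$ available colors, so $T$ is admissible and the lemmas above apply up to time $T$. We show that the clock of the end of $e$ that ripened later has run further than the visits to it allow.

\emph{The arc $e$ was requested.} By Lemma~\ref{lem:critical}, at time $T$ both $u$ and $z$ have more than $(1-\eta)\Delta$ colored arcs. So both are heavy, and each has fewer than $\eta\Delta<\alpha\Delta$ uncolored arcs. Hence both are ripe at time $T$. We have not used the direction of $e$, so we may name the ends such that $t_u<t_z\le T$. At time $t_z$ the arc $e$ was uncolored, and $|C(u)\cap C(z)|\le\eta\Delta$, because the intersection only grows and is smaller than $\eta\Delta$ at time $T$. Therefore $e\in S(z)$.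

\emph{Few out-arcs of $z$ are colored in $(t_z,T]$.} Throughout this interval $e\in Q(z)$ is uncolored, so $z$ is not idle and there is no free coloring. By Lemma~\ref{lem:ripe}, $A(z)$ and $B^-(z)$ are colored from time $t_z$ on. So every visit to $z$ in $(t_z,T]$ executes (V2) with an arc of $S(z)$: it flags an in-arc $u'\to z$ of $S(z)$ or colors an arc of $S(z)$. The tail $u'\in U(z)$ ripened before $t_z$, so a flag on $u'\to z$ is never removed after $t_z$, and this arc is flagged at most once in $(t_z,T]$. Thus there are at most $2|S(z)|$ visits to $z$ in $(t_z,T]$. There are no fills of arcs of $A^+(z)$, and at most $|S(z)|$ tail-requested colorings of out-arcs of $z$. By Lemma~\ref{lem:pay}(ii) and Lemma~\ref{lem:few}, at most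
\[
3|S(z)|+1\le0.0054\,\Delta+1
\]
out-arcs of $z$ are colored in $(t_z,T]$.

\emph{Many out-arcs of $z$ are colored in $(t_z,T]$.} At time $t_z-1$ more than $\alpha\Delta$ out-arcs of $z$ were uncolored, and move $t_z$ colored one arc, so more than $\alpha\Delta-1$ were uncolored at time $t_z$. At time $T$ fewer than $\eta\Delta$ are uncolored. So more than $(\alpha-\eta)\Delta-1=0.00999\,\Delta-1$ out-arcs of $z$ are colored in $(t_z,T]$.

The two counts give $0.00999\,\Delta-1<0.0054\,\Delta+1$, which is false for $\Delta\ge10^{21}$. Hence no arc is ever critical: every uncolored edge always has more than $\eta\Delta/2=5\cdot10^{-6}\Delta$ available colors. Alice colors an edge in each of her moves, so after finitely many moves all edges are colored.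

The order of play entered only in Lemmas~\ref{lem:pay} and~\ref{lem:share}, through the fact that a move of Bob is followed by a move of Alice. This is true whoever starts and whether or not Bob passes, and the strategy prescribes a move for Alice at the start of the game and after a pass. This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{Mini-Workshop: Positional Games},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3004/\allowbreak OWR\_2007\_20.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}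

\end{thebibliography}
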